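\title{Scheduling on Identical Machines in Time $2^{O(1/\varepsilon)}+O(n)$}

\begin{abstract}
We give a deterministic algorithm that, for minimum makespan scheduling of $n$ jobs on identical machines and any $0<\varepsilon<1$, finds a schedule of makespan at most $(1+\varepsilon)$ times the optimum in time $2^{O(1/\varepsilon)}+O(n)$ on a unit-cost RAM. Under the Exponential Time Hypothesis the exponent cannot be replaced by $O((1/\varepsilon)^{\alpha})$ with $\alpha<1$. Jobs of size about $2^{-i}$ are grouped into only $\frac1\varepsilon 2^{-\Theta(i)}$ classes. A machine that holds many such jobs, outside a few exceptional classes, is described only by the volume that it receives; Kneser's theorem and an equidistribution lemma convert these volumes back into jobs. The resulting integer program is solved by a dynamic program based on the Beck--Fiala lemma, with $2^{O(1/\varepsilon)}$ states.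
\end{abstract}

\section{Introduction}\label{sec:intro}

An instance of $P\|C_{\max}$ consists of $n$ jobs with processing times $p_1,\dots,p_n$, positive integers encoded in binary, and a number $m$ of identical machines, which is part of the input. A \emph{schedule} assigns each job to one machine. The \emph{load} of a machine is the sum of the processing times of its jobs, the \emph{makespan} is the largest load, and $\mathrm{OPT}$ is the smallest makespan of a schedule. We measure time on a unit-cost RAM: arithmetic operations (including integer division with remainder) and comparisons on integers whose bit length is polynomial in the length of the input take constant time, so that the input is read in time $O(n)$. Rational numbers are stored as pairs of integers, and $\log$ is the logarithm to base $2$.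

An \emph{efficient polynomial-time approximation scheme} (EPTAS) receives an instance and a number $0<\varepsilon<1$ and outputs a schedule of makespan at most $(1+\varepsilon)\mathrm{OPT}$ in time $f(1/\varepsilon)\,n^{O(1)}$, where $f$ is computable and the exponent of $n$ does not depend on $\varepsilon$. The problem is strongly NP-hard, so it has no fully polynomial scheme unless $P=NP$, and the issue is how slowly $f$ can grow. There are approximation schemes with running times $n^{O(1/\varepsilon^2)}$ \cite{HS87} and $n^{O(\frac1\varepsilon\log\frac1\varepsilon)}$ \cite{Leung}, and efficient ones with running times $2^{2^{\tilde O(1/\varepsilon)}}+O(n\log n)$ \cite{Alon,HS96}, $2^{\tilde O(1/\varepsilon^2)}+O(n\log n)$ \cite{Jansen}, and $2^{\tilde O(1/\varepsilon)}$ plus a polynomial in $n$ \cite{JKV}. In the other direction, Chen, Jansen and Zhang \cite{CJZ} showed that, if the Exponential Time Hypothesis (ETH) holds, then for every $\delta>0$ there is no EPTAS with running time $2^{(1/\varepsilon)^{1-\delta}}+\mathrm{poly}(n)$. Between these bounds lies the question, posed in \cite{Slides}, whether the running time $2^{O(1/\varepsilon)}+O(n)$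 can be attained, with absolute constants in both terms: no logarithmic factor in the exponent, and an additive term of the order of the time needed to read the input. The answer is yes.

\begin{theorem}\label{thm:main}
There are absolute constants $c_1,c_2$ and a deterministic algorithm that, for every instance of $P\|C_{\max}$ and every $0<\varepsilon<1$, outputs a schedule of makespan at most $(1+\varepsilon)\mathrm{OPT}$ in time at most $c_12^{c_1/\varepsilon}+c_2n$.
\end{theorem}

We shall use the elementary estimate
\begin{equation}\label{eq:list}
\tfrac12\Lambda\le\mathrm{OPT}\le\Lambda,\qquad\text{where }\ \Lambda=2\max\Bigl(\max_jp_j,\ \frac1m\sum_jp_j\Bigr).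
\end{equation}
The lower bound holds for every schedule. For the upper bound place the jobs one by one, each on a machine of currently smallest load; when a job is placed, that load is at most $\frac1m\sum_jp_j$, so no load exceeds $\frac1m\sum_j p_j+\max_jp_j$.

\begin{corollary}\label{cor:eth}
The running time $2^{O((1/\varepsilon)^{\alpha})}+O(n)$ is attainable for $\alpha=1$. Assuming ETH, for no $\alpha<1$ is there an EPTAS with running time $2^{O((1/\varepsilon)^{\alpha})}+\mathrm{poly}(n)$.
\end{corollary}

\begin{proof}
The first statement is Theorem~\ref{thm:main}. Let $\max(\alpha,0)<\alpha'<1$ and let $c$ be a constant. Then $\log c+cy^{\alpha}\le y^{\alpha'}$ for all large $y$, and $c\,2^{cy^\alpha}$ is bounded on the remaining bounded range of $y\ge 1$; so $c\,2^{c(1/\varepsilon)^\alpha}\le2^{(1/\varepsilon)^{\alpha'}}+O(1)$. An EPTAS as in the second statement would thus contradict the lower bound of \cite{CJZ} with $\delta=1-\alpha'$.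
\end{proof}

\begin{corollary}\label{cor:exact}
$P\|C_{\max}$ can be solved exactly in time $2^{O(\mathrm{OPT})}+O(n)$.
\end{corollary}

\begin{proof}
Let $\mathrm{LB}=\lceil\Lambda/2\rceil$. By \eqref{eq:list} and integrality, $\mathrm{LB}\le\mathrm{OPT}\le2\,\mathrm{LB}$. Apply Theorem~\ref{thm:main} with $\varepsilon=1/(2\,\mathrm{LB}+1)<1/\mathrm{OPT}$. The makespan is an integer less than $\mathrm{OPT}+1$, hence equal to $\mathrm{OPT}$, and $1/\varepsilon\le2\,\mathrm{OPT}+1$.
\end{proof}

\section{The obstacle and the idea}\label{sec:idea}

Scale the instance so that $\mathrm{OPT}$ is about $1$, and let $q$ be about $1/\varepsilon$. Jobs smaller than $1/q$ cause no trouble: if we prescribe how much volume of them each machine receives, greedy filling meets the prescription up to $1/q$. The other jobs fall into $\log q$ \emph{scales} $[2^{-i},2^{-i+1})$. A machine can hold $2^i$ jobs of scale $i$, so rounding errors much larger than $2^{-i}/q$ per job can add up to much more than $1/q$. This suggests $q$ rounded sizes in each scale and $q\log q$ sizes in all. The dynamic program of Section~\ref{sec:dp} stores, for each rounded size, how far the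 number of jobs used deviates from a proportional share; the deviation is bounded in volume, which for scale $i$ means $O(2^i)$ jobs, or about $i$ bits. The exponent becomes $q\sum_ii\approx q\log^2q$. One is tempted to guess that some logarithmic factor must remain, since every scale seems to need its own $q$ sizes.

To reach an exponent $O(q)$ we may record only about $q/x_i$ quantities in scale $i$, where $\sum_ii/x_i$ converges. So we group the sizes of scale $i$ into $q/x_i$ coarse \emph{classes}. This is harmless on a machine with few jobs of scale $i$. For a machine with many such jobs we record nothing but the total volume of scale $i$ that it is to receive, as for the small jobs. The difficulty is that the jobs are not small: they have size at least $1/q$, and the volume has to be met much more precisely than that. The next two examples show why this is sometimes possible and why it is not always possible.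

\begin{example}[volumes can be met exactly with large jobs]\label{ex:four}
Four machines are each to receive volume $35$ from twenty jobs with sizes between $5$ and $9$ and total size $140$. Twelve of the jobs are set aside as \emph{adjusters}, in three groups:
\[
\{9,8,7,6\},\qquad\{5,6,7,8\},\qquad\{9,9,5,5\}.
\]
Their total is $84=4\cdot21$, so each machine should get $35-21=14$ from the other eight jobs, of sizes $7,8,9,6,5,8,6,7$. Lay these on a line, so that they begin at $0,7,15,24,30,35,43,49$; cut the line at $14,28,42$, and give each job to the piece in which it begins. The machines receive $15,15,13,13$, so the residuals (target minus amount received) are $-1,-1,1,1$, with sum $0$. Now each machine takes one adjuster from each group: a job $9-\alpha$ from the first, $5+\gamma$ from the second, and $5+4e$ with $e\in\{0,1\}$ from the third. The total is $21+(\gamma-\alpha+4e-2)$, so we need $\gamma+4e=\alpha+2+\text{residual}$, where $\alpha$ and $\gamma$ run through permutations of $\{0,1,2,3\}$ and $e=1$ exactly twice: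
\begin{center}
\begin{tabular}{c|cccc}
residual & $-1$ & $-1$ & $1$ & $1$\\
$\alpha$ & $0$ & $2$ & $1$ & $3$\\
$\alpha+2+\text{residual}$ & $1$ & $3$ & $4$ & $6$\\
$(\gamma,e)$ & $(1,0)$ & $(3,0)$ & $(0,1)$ & $(2,1)$\\
adjusters & $9+6+5$ & $7+8+5$ & $8+5+9$ & $6+7+9$\\
load & $35$ & $35$ & $35$ & $35$
\end{tabular}
\end{center}
The same twelve jobs also repair the residuals $-1,0,0,1$: take $\alpha=0,1,2,3$, which gives $(\gamma,e)=(1,0),(3,0),(0,1),(2,1)$ again. The point is that the adjusters are chosen \emph{before} the residuals are known, and that all of them are used. Both are forced on us: the residuals depend on which jobs are left for the line, and every job must be placed although the volumes leave no slack. Note also that machines with equal residuals received values of $\alpha$ that are far apart; for $\alpha=0,1,2,3$ the third row of the table would be $1,2,5,6$, which is not a permutation modulo $4$.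
\end{example}

\begin{example}[volumes cannot always be met]\label{ex:rigid}
Take $2j+1$ jobs of the same size $\lambda$ and two machines that are each to receive volume $(j+\frac12)\lambda$. One machine receives at least $j+1$ jobs and exceeds its volume by at least $\lambda/2$, however large $j$ is. For $\lambda$ much larger than $1/q$ this is not acceptable.
\end{example}

Adjusters exist only if the jobs at hand have many different sizes. The proof rests on a dichotomy in each scale (Section~\ref{sec:structure}): after a small set of classes is declared \emph{rigid} and recorded at full precision, every machine either has few non-rigid jobs of the scale, or belongs to a set of machines whose jobs, taken together, are spread over many classes. For such a set Section~\ref{sec:fluid} carries out Example~\ref{ex:four} in general. There the residuals can be as large as a job, so an adjuster must be a bundle of jobs whose total size is tuned by a sumset argument, and the permutations exist only approximately, so several rounds are needed. Section~\ref{sec:ip} encodes all this in an integer program, and Section~\ref{sec:proof} assembles the algorithm.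

\section{Reduction and rounding}\label{sec:round}

Let $q_0$ be a power of two that is large enough for the finitely many inequalities below in which it is invoked; it is an absolute constant. The work lies in the following statement.

\begin{proposition}\label{prop:core}
There is a deterministic algorithm that, given a power of two $q\ge q_0$ and an instance with $m<n$ and $q<n$, outputs a schedule of makespan at most $(1+700/q)\mathrm{OPT}$ in time $2^{O(q)}+O(n)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:core}]
If $m\ge n$, put every job on its own machine. Let $m<n$, and let $q$ be the least power of two with $q\ge\max(q_0,700/\varepsilon)$; then $q\le\max(q_0,1400/\varepsilon)=O(1/\varepsilon)$. We look for $q$ by doubling from $q_0$, and stop as soon as $q$ is found or a value $\ge n$ is reached; this takes $O(\log n)$ steps. If $q<n$, Proposition~\ref{prop:core} applies. Otherwise $n\le q$, and we solve the instance exactly. For a set $S$ of jobs with total size $p(S)$, let $f(S,j)$ be the optimal makespan of $S$ on $j$ machines. Then $f(S,1)=p(S)$ and $f(S,j)=\min_{S'\subseteq S}\max\bigl(p(S'),f(S\setminus S',j-1)\bigr)$.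 There are $3^n$ pairs $S'\subseteq S$ and fewer than $n$ values of $j$, so the time is $n^{O(1)}3^n=2^{O(q)}=2^{O(1/\varepsilon)}$.
\end{proof}

From now on $m<n$ and $q_0\le q<n$. The second inequality matters for the model: integers with $q^{O(1)}$ bits have polynomial length. We write $\mathrm{poly}(q)$ for $q^{O(1)}$ and put $I=\log q$.

Measure sizes in units of $\Lambda$. By \eqref{eq:list}, all sizes are at most $\frac12$ and $\frac12\le\mathrm{OPT}\le1$. A job of size less than $1/q$ is \emph{tiny}; $V_0$ denotes the total size of the tiny jobs. A job with size in $[2^{-i},2^{-i+1})$, $1\le i\le I$, has \emph{scale} $i$, and its size is rounded down to a multiple $tu_i$ of $u_i=2^{-i}/q$, with $t\in\{q,\dots,2q-1\}$. The pair $\tau=(i,t)$ is the \emph{type} of the job, $p_\tau=tu_i$, and $n_\tau$ is the number of jobs of type $\tau$. The true size is less than $(t+1)u_i\le(1+\frac1q)p_\tau$. The scale is determined by $\lfloor q\cdot\text{size}\rfloor$, which lies in $[2^{I-i},2^{I-i+1})$, and can be read from a table of length $q$; so the jobs are sorted into lists by type in time $O(n+q\log q)$.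

From here on the \emph{size} of a non-tiny job is its rounded size, and the \emph{volume} $\mathrm{vol}(P)$ of a set $P$ of jobs is the sum of their sizes. Put $T^*=\lceil q\,\mathrm{OPT}\rceil/q$, so that $\frac12\le T^*\le1$ and $T^*<\mathrm{OPT}+\frac1q$. We fix an optimal schedule $\mathcal S$ of the original instance; after rounding all its loads are at most $T^*$. The schedule $\mathcal S$ is used only in existence proofs.

\section{A dynamic program whose cost is a sum of bits over the rows}\label{sec:dp}

Our integer programs ask whether a vector $\mathbf b$ is a sum of many short columns. Such a sum can be split into two halves with nearly equal partial sums, the halves can be split again, and so on. Every partial sum that occurs is then close to a known multiple of $\mathbf b$, and only points near these multiples have to be stored. The splitting comes from the Beck--Fiala lemma, whose bound does not depend on the dimension or on the number of vectors.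

\begin{lemma}[Beck--Fiala]\label{lem:bf}
If $\mathbf a^{(1)},\dots,\mathbf a^{(k)}$ are real vectors with $\|\mathbf a^{(l)}\|_1\le B$, then there are signs $\chi_l\in\{-1,1\}$ with $\|\sum_l\chi_l\mathbf a^{(l)}\|_\infty\le2B$.
\end{lemma}

\begin{proof}
Start with $\chi=0\in[-1,1]^k$. Call an index $l$ \emph{floating} if $|\chi_l|<1$, and a coordinate $j$ \emph{large} if $\sum_{l\text{ floating}}|a^{(l)}_j|>B$. We keep $\sum_l\chi_la^{(l)}_j=0$ for all large $j$. The floating vectors have total $\ell_1$-norm at most $B$ times their number, so as long as some index floats there are fewer large coordinates than floating indices. Hence there is a nonzero direction, supported on the floating indices, along which the sums for all large $j$ stay $0$. Move $\chi$ along it until some $\chi_l$ reaches $\pm1$, and repeat; the sets of floating indices and of large coordinates only shrink. When $j$ ceases to be large its sum is $0$; afterwards each floating $\chi_l$ changes by at most $2$, so the sum changes by at most $2B$.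
\end{proof}

\begin{lemma}\label{lem:dp}
Let $w_1,\dots,w_D>0$ be weights, and let $\mathcal C\subseteq\mathbb Z^D$ be a set of \emph{columns} with $0\in\mathcal C$ and $\sum_jw_j|a_j|\le4$ for all $\mathbf a\in\mathcal C$, in which membership can be tested in time $\Theta$. Let $\mathbf b\in\mathbb Z^D$, let $E\ge0$ be an integer, and put $Q=\prod_j(100/w_j+1)$. With $O(Q\Theta+(E+1)DQ^3)$ operations one can decide whether $\mathbf b$ is a sum of at most $2^E$ columns, repetitions allowed, and if so output such a sum as a list of at most $Q$ distinct columns with multiplicities.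
\end{lemma}

\begin{proof}
\emph{Halving.} A multiset of $2^{\ell+1}$ columns with sum $\mathbf s$ can be split into two multisets of $2^\ell$ columns whose sums $\mathbf s'$ satisfy $w_j|s'_j-s_j/2|\le25$ for all $j$. Indeed, apply Lemma~\ref{lem:bf} with $B=5$ to the vectors $(w_1a_1,\dots,w_Da_D,1)$ and split according to the signs. The difference of the two sides is at most $10$ in each coordinate, so each side satisfies $w_j|s'_j-s_j/2|\le5$ and has $2^\ell\pm5$ members. Moving at most $5$ columns from the larger side to the smaller one makes the cardinalities equal and changes each $w_js'_j$ by at most $5\cdot4$.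

\emph{Boxes.} Let $Q_\ell=\{\mathbf s\in\mathbb Z^D:w_j|s_j-2^{\ell-E}b_j|\le50\text{ for all }j\}$ for $0\le\ell\le E$. An interval of length $100/w_j$ contains at most $100/w_j+1$ integers, so $|Q_\ell|\le Q$. Let $\mathcal A_0=\mathcal C\cap Q_0$, found by testing every point of $Q_0$, and $\mathcal A_{\ell+1}=\{\mathbf s+\mathbf s':\mathbf s,\mathbf s'\in\mathcal A_\ell\}\cap Q_{\ell+1}$, found by forming all at most $Q^2$ sums, sorting them and deleting repetitions; with each element we keep pointers to one pair $(\mathbf s,\mathbf s')$. The algorithm accepts if $\mathbf b\in\mathcal A_E$.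

\emph{Correctness.} Every element of $\mathcal A_\ell$ is a sum of $2^\ell$ columns, so acceptance is justified. Conversely, let $\mathbf b$ be a sum of at most $2^E$ columns. Add zero columns to reach exactly $2^E$ and halve recursively. If the sum at a node with $2^{\ell+1}$ columns has weighted deviation at most $50$ from $2^{\ell+1-E}\mathbf b$ in each coordinate, then the sums at its children deviate by at most $50/2+25=50$ from $2^{\ell-E}\mathbf b$; at the root the deviation is $0$. So every node with $2^\ell$ columns has its sum in $Q_\ell$, and by induction from the leaves in $\mathcal A_\ell$.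

\emph{Output.} Give $\mathbf b\in\mathcal A_E$ multiplicity $1$, and for $\ell=E,\dots,1$ let each element of $\mathcal A_\ell$ add its multiplicity to both members of its stored pair. The multiplicities on $\mathcal A_0$ describe the sum.
\end{proof}

A row of weight $w_j$ costs $\log(100/w_j+1)$ bits, and weights should be chosen as large as the norm condition permits. To see what this gives, describe a machine by the numbers $C_\tau$ of jobs of each type and by an integer $\zeta_0$, the volume of tiny jobs in units of $1/q$, subject to $\sum_\tau C_\tau p_\tau+\zeta_0/q\le T^*+1/q\le2$. There is one row per type, demanding that the $C_\tau$ add up to $n_\tau$, one row for $\zeta_0$, and one that counts machines. Give a type of scale $i$ the weight $2^{-i}\le p_\tau$, and the last two rows the weights $1/q$ and $1$; then each column has norm at most $3$, and $\log Q\le\sum_{i\le I}q(i+7)+O(\log q)=O(q\log^2q)$. If all non-tiny jobs had scale below an absolute constant $i_0$, we would have $\log Q=O(q)$ and be done. For the scales $i\ge i_0$ the number of rows must be cut down.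

\section{Classes and parameters}\label{sec:param}

Put $i_0=560$. In this and the next two sections a scale $i$ with $i_0\le i\le I$ is fixed, and the index $i$ is suppressed; it is restored when several scales occur together. Let
\[
L=2^i,\qquad\lambda=\frac1L,\qquad u=\frac{\lambda}q,\qquad x=2^{\lfloor i/20\rfloor}.
\]
The number $x$ is the factor by which we coarsen. It is large enough that $\sum_ii/x_i$ converges, and small enough that the powers of $x$ lost in the constructions below are dominated by $L$:
\begin{equation}\label{eq:x}
x^{20}\le L<(2x)^{20},\qquad L\le q,\qquad x\le q^{1/20},\qquad\sum_i\frac1{x_i}\le20\sum_{j\ge0}2^{-j}=40 .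
\end{equation}
For $k\in\{0,\dots,q/x-1\}$, \emph{class} $k$ consists of the $x$ types $(i,t)$ with $q+kx\le t<q+(k+1)x$. Its sizes lie in $[P_k,P_k+W)$, where $W=xu$ and $P_k=\lambda+kW$, and these intervals partition $[\lambda,2\lambda)$. The remaining parameters are as follows.
\begin{center}
\begin{tabular}{lll}
$N=q/x$ & number of classes & $NW=\lambda$\\
$\omega=1/(qx)$ & unit of error allowed per machine in scale $i$ & $\sum_i\omega_i\le40/q$\\
$K=L/x^2$ & number of jobs tolerated at class precision & $KW=\omega$\\
$r=q/x^4$ & unit for the number of rigid classes & \\
$\delta=1/(32x^3)$ & density of classes needed for tuning & $\delta N=r/32$\\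
$h=512/\delta=2^{14}x^3$ & number of jobs in a tuned bundle & \\
$\eta=2^{19}\delta^{-3}W$ & precision of a tuned bundle & \\
$b_0=2^{18}$ & least number of recipients for matching & \\
$J$ & number of rounds of matching & \\
$g=6Jh^2b_0$ & spare jobs needed per recipient &
\end{tabular}
\end{center}
Here $J=4$ if $L\le\sqrt q$ and $J=3\log q$ if $L>\sqrt q$. By \eqref{eq:x}, $N,K,r,h$ are positive integers, and all parameters are bounded by $\mathrm{poly}(q)$. Two values of $J$ are needed because $g$, which is proportional to $J$, must be small compared with $L$, and $L$ can be a constant while $q$ is large; for $L\le\sqrt q$ four rounds will be shown to suffice.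

\begin{lemma}\label{lem:param}
For $q\ge q_0$ and $i\ge i_0$:
\emph{(P1)} $K^2\ge128g^2L$, and hence $K\ge16g$;
\emph{(P2)} $\delta^3N\ge2^{13}$;
\emph{(P3)} $6b_0J\eta\le\omega$.
\end{lemma}

\begin{proof}
First, $x^4\ge2^{105}J^2$. If $L\le\sqrt q$, then $J=4$ and $x\ge2^{28}$, so $x^4\ge2^{112}$. If $L>\sqrt q$, then $x>L^{1/20}/2>q^{1/40}/2$, so $x^4>q^{1/10}/16\ge2^{105}(3\log q)^2$ for $q\ge q_0$.

(P1) means $L\ge128g^2x^4$. As $g=6\cdot2^{46}Jx^6$, the right side is $4608\cdot2^{92}J^2x^{16}\le2^{105}J^2x^{16}\le x^{20}\le L$. (P2): $\delta^3N=q/(2^{15}x^{10})\ge q^{1/2}/2^{15}\ge2^{13}$ for $q\ge2^{56}$. (P3): since $\eta=2^{34}x^{10}/(qL)$, it means $L\ge6\cdot2^{52}Jx^{11}$, which holds because $L/x^{11}\ge x^9\ge x^4\ge2^{105}J^2$.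
\end{proof}

\section{From volumes to jobs}\label{sec:fluid}

The goal of this section is Lemma~\ref{lem:sand}: a set of jobs of scale $i$ that is spread over many classes can be distributed according to prescribed volumes with error $3\omega$, which is far less than the size $\lambda\ge1/q$ of a single job. We need tunable adjusters (Lemma~\ref{lem:hit}) and a way to hand out a fixed family of adjusters (Lemma~\ref{lem:match}).

\subsection{Bundles of prescribed size}

Suppose that jobs of sizes $\lambda+0$, $\lambda+3$, $\lambda+4$ (the excesses in some small unit) are available in any number, and that we want $h$ jobs of total size $h\lambda+V$. Replacing a job of excess $0$ by one of excess $4$ adds $4$, so it is enough to get the residue of $V$ modulo $4$ right with a few jobs. The sums of three elements of $\{0,3\}$ are $0,3,6,9$, which cover all residues; so every integer $V$ with $12\le V\le4(h-3)$ is attained. For excesses $0,2,6$ the sums of two elements of $\{0,2\}$ give the even residues modulo $6$, and only even $V$ are attained; gaps of bounded length do no harm. In general we have to know that a dense subset of a cyclic group, added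 to itself a bounded number of times, fills a subgroup of bounded index. This follows from Kneser's theorem.

For subsets $A,B$ of an abelian group let $A+B=\{a+b:a\in A,b\in B\}$, let $jA$ be the sum of $j$ copies of $A$, and let the \emph{stabilizer} of $A$ be the subgroup $\{g:g+A=A\}$; the set $A$ is a union of cosets of its stabilizer.

\begin{theorem}[Kneser \cite{Kneser}]\label{thm:kneser}
Let $A,B$ be finite nonempty subsets of an abelian group and let $H$ be the stabilizer of $A+B$. Then $|A+B|\ge|A+H|+|B+H|-|H|$.
\end{theorem}

\begin{corollary}\label{cor:kneser}
Let $C$ be finite and nonempty, let $j\ge1$, let $H$ be the stabilizer of $jC$, and suppose that $C$ meets exactly $c$ cosets of $H$. Then $|jC|\ge(j(c-1)+1)|H|$.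
\end{corollary}

\begin{proof}
Let $\bar C$ be the image of $C$ in the quotient by $H$. Then $|\bar C|=c$ and $|jC|=|j\bar C|\,|H|$, and $j\bar C$ has trivial stabilizer: if the coset of $g$ stabilizes $j\bar C$, then $g+jC+H=jC+H$, that is, $g+jC=jC$ and $g\in H$. An element that stabilizes $l\bar C$ also stabilizes $(l+1)\bar C$, so all $l\bar C$ with $l\le j$ have trivial stabilizer. Theorem~\ref{thm:kneser} gives $|l\bar C|\ge|(l-1)\bar C|+c-1$ for $2\le l\le j$, hence $|j\bar C|\ge c+(j-1)(c-1)=j(c-1)+1$.
\end{proof}

\begin{lemma}[hitting]\label{lem:hit}
Let $S$ be a set of at least $\delta N$ classes. There is an interval $[t_-,t_+]\subseteq[0,2h\lambda]$ of length at least $64\lambda$, depending only on $S$, such that for every $t\in[t_-,t_+]$ there are $h$ distinct classes in $S$ with the following property: any $h$ jobs, one from each of these classes, have total size within $\eta$ of $t$. The interval, and the classes for a given $t$, can be computed in time $\mathrm{poly}(q)$.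
\end{lemma}

\begin{proof}
In the example above each excess could be used many times, while now each class is to be used once. We therefore pass to a coarser grid whose cells contain many classes of $S$. Let $G=\delta^2N/1024$. This is a power of two, $G\le N$, and $\delta G\ge8$ by (P2); so $G$ is an integer dividing $N$. Divide the classes into $G$ \emph{cells} $0,\dots,G-1$ of $N/G$ consecutive classes; the sizes in cell $c$ lie in $[\lambda+c\lambda/G,\lambda+(c+1)\lambda/G)$. A cell is \emph{rich} if it contains at least $\delta N/(2G)=h$ classes of $S$. The other cells contain fewer than $\delta N/2$ classes of $S$ together, so the rich cells contain more than $\delta N/2$, and at least $\delta G/2\ge4$ cells are rich. Let $c_-<c_+$ be the first and last rich cells, $\ell=c_+-c_-<G$, and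
\[
C=\{c-c_-:\ c\text{ rich},\ c\ne c_+\}\subseteq\{0,\dots,\ell-1\},
\]
regarded as a subset of $\mathbb Z_\ell$. Then $0\in C$ and $\ell\ge|C|\ge\delta G/2-1\ge\delta G/4$, so that $\ell/|C|<4/\delta$. Let $j=\lceil2\ell/|C|\rceil\le8/\delta$.

Let $H$ be the stabilizer of $jC$ in $\mathbb Z_\ell$. If $C$ met $c\ge2$ cosets of $H$, Corollary~\ref{cor:kneser} would give $|jC|>j(c-1)|H|\ge\frac j2c|H|\ge\frac j2|C|\ge\ell$, which is impossible. So $C$ lies in one coset, and $C\subseteq H$ because $0\in C$. Then $jC\subseteq H$, and $jC$ is a union of cosets of $H$, so $jC=H$. Write $H=d_0\mathbb Z_\ell$ with $d_0\mid\ell$; then $d_0=\ell/|H|\le\ell/|C|<4/\delta\le h$.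

Put $j'=h-j$, $s_0=h(\lambda+c_-\lambda/G)$, $t_-=s_0+j\ell\lambda/G$ and $t_+=s_0+j'\ell\lambda/G$. Since $j'-j=h-2j\ge496/\delta$ and $\ell/G\ge\delta/4$, we get $t_+-t_-\ge124\lambda$; and $t_+\le h\lambda(1+c_+/G)\le2h\lambda$. Given $t\in[t_-,t_+]$, let $V=\lfloor(t-s_0)G/\lambda\rfloor\in[j\ell,j'\ell]$ and let $V'$ be the largest multiple of $d_0$ with $V'\le V$. As $j\ell$ is a multiple of $d_0$, we have $V'\ge j\ell$. The residue of $V'$ lies in $H=jC$, so there are $c_1,\dots,c_j\in C$, taken as integers in $[0,\ell)$, whose sum $\Sigma$ is congruent to $V'$ modulo $\ell$. The integer $f=(V'-\Sigma)/\ell$ satisfies $0\le f\le j'$, because $0\le\Sigma\le j\ell\le V'\le j'\ell$. Choose one class from each of the cells $c_-+c_1,\dots,c_-+c_j$, then $f$ classes from cell $c_+$ and $j'-f$ from cell $c_-$. These are $h$ choices from rich cells, so distinct classes of $S$ can be taken. The cell numbers add up to $hc_-+\Sigma+f\ell=hc_-+V'$, so the total size lies in $[s_0+V'\lambda/G,\ s_0+(V'+h)\lambda/G)$. So does $t$, because $V'\le(t-s_0)G/\lambda<V+1\le V'+d_0\le V'+h$. The difference is at most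
\[
\frac{h\lambda}G=\frac{512}{\delta}\cdot\frac{1024}{\delta^2N}\,\lambda=2^{19}\delta^{-3}W=\eta .
\]
To find $d_0$ and the $c_l$, compute the sumsets $C,2C,\dots,jC$ in $\mathbb Z_\ell$ with back pointers.
\end{proof}

\subsection{Matching a fixed family of adjusters to the residuals}

In Example~\ref{ex:four}, divide by the range $4$ of the adjusters and put $\theta=\frac12+\frac14\cdot\text{residual}$. The requirement becomes $\gamma/b+e=\alpha/b+\theta$ with $b=4$: the points $\alpha/b+\theta$ should form, modulo $1$, the grid $\{0,\frac1b,\dots,\frac{b-1}b\}$. For real $\theta$ we can only ask that they be equidistributed. As in the example, this is achieved by giving recipients with similar $\theta$ values of $\alpha$ that are spread evenly around the circle; then $\gamma$ is essentially the rank of the point.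

\begin{lemma}[matching]\label{lem:match}
Let $b\ge2^{18}$, $s=\lceil\sqrt b\,\rceil$, $\nu=\lfloor b/2\rfloor$, and let $\theta_1,\dots,\theta_b\in[\frac14,\frac34]$ with $\sum_M\theta_M=\nu$. In time $O(b)$ one can find orderings $(\alpha_M)$ and $(\gamma_M)$ of $\{0,\dots,b-1\}$ and $e_M\in\{0,1\}$ with $\sum_Me_M=\nu$ such that
\[
\Bigl|\frac{\gamma_M-\alpha_M}b+e_M-\theta_M\Bigr|\le\frac{12s}b\qquad\text{for all }M .
\]
\end{lemma}

\begin{proof}
\emph{Choice of $\alpha$.} Sort the indices by the key $\lfloor b\theta_M\rfloor$, by counting sort, into positions $0,\dots,b-1$. Let $B=\lfloor b/s\rfloor\le s$, so that $0\le b-sB<s$. The positions $js,\dots,js+s-1$ form \emph{block} $j$, for $0\le j<B$. The index in position $js+l$ ($0\le l<s$) gets $\alpha=lB+j$; these values run through $0,\dots,sB-1$. An index in one of the remaining positions gets $\alpha$ equal to its position. (For $b=4$ this is the row $0,2,1,3$ of Example~\ref{ex:four}.) Write $\alpha_M/b+\theta_M=e^0_M+X_M$ with $e^0_M\in\{0,1\}$ and $X_M\in[0,1)$, and let $F(t)=|\{M:X_M<t\}|$.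

\emph{Claim: $|F(t)-tb|\le5s$ for $0\le t\le1$.} Consider block $j$, with smallest key $k_j^-$ and largest key $k_j^+$. Its values $\theta_M$ lie in $[k_j^-/b,\ k_j^-/b+\vartheta_j]$ with $\vartheta_j=(k_j^+-k_j^-+1)/b$. The keys are sorted and lie between $\lfloor b/4\rfloor$ and $\lfloor3b/4\rfloor$, so $\sum_j\vartheta_j\le\frac12+\frac1b+\frac Bb\le1$. For the index $M$ in position $js+l$,
\[
\frac{\alpha_M}b+\theta_M=\Bigl(\frac ls+\frac{j+k_j^-}b\Bigr)+\Bigl(\theta_M-\frac{k_j^-}b\Bigr)-\frac{l(b-sB)}{sb},
\]
and the last term lies in $[0,s/b]$. The first bracket runs through $s$ equally spaced \emph{reference points} on the circle $\mathbb R/\mathbb Z$, and an arc of length $y$ contains at most $ys+1$ of them. The point $X_M$ differs from its reference point by a shift in $[-s/b,\vartheta_j]$. So if $X_M$ lies in an arc of length $y$, its reference point lies in an arc of length $y+\vartheta_j+s/b$, and at most $ys+\vartheta_js+s^2/b+1\le ys+\vartheta_js+3$ points of the block lie in an arc of length $y$. Applying this to $[0,t)$ and to $[t,1)$, we see that the number of points of the block in $[0,t)$ differs from $ts$ by at most $\vartheta_js+3$.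 For the $b-sB<s$ remaining positions the count differs from $t(b-sB)$ by less than $s$. Altogether $|F(t)-tb|\le s\sum_j\vartheta_j+3B+s\le5s$.

\emph{Ranks.} Sort the indices by the key $k_M=\lfloor bX_M\rfloor$, again by counting sort, and let $\pi_M\in\{0,\dots,b-1\}$ be the rank of $M$. Then $F(k_M/b)\le\pi_M\le F((k_M+1)/b)-1$, so $k_M-5s\le\pi_M\le k_M+5s$ and $|\pi_M-bX_M|\le5s+1\le6s$. The choice $\gamma=\pi$, $e=e^0$ would do, except that $\sum_Me_M^0$ need not be $\nu$. Let $z=\sum_Me^0_M-\nu$. Summing the definition of $X_M$ gives $z=\frac{b-1}2-\sum_MX_M=\sum_M(\pi_M/b-X_M)$, so $|z|\le6s$.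

\emph{Correction by a cyclic shift.} If $e^0_M=0$ then $X_M\ge\theta_M\ge\frac14$, and if $e^0_M=1$ then $X_M<\theta_M\le\frac34$. For the $6s$ lowest ranks $bX_M<12s<b/4$, which forces $e^0_M=1$; for the $6s$ highest ranks $bX_M\ge b-12s>3b/4$, which forces $e^0_M=0$. (Here $48s<b$ because $\sqrt b\ge512$.) Put $\gamma_M=(\pi_M-z)\bmod b$. If $z\ge0$, the reduction modulo $b$ adds $b$ exactly for the $z$ lowest ranks; for these put $e_M=0=e^0_M-1$. If $z<0$, it subtracts $b$ exactly for the $|z|$ highest ranks; for these put $e_M=1=e_M^0+1$. Otherwise $e_M=e^0_M$. Then $\sum_Me_M=\nu$ and $\gamma_M/b+e_M=(\pi_M-z)/b+e^0_M$ for all $M$, so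
\[
\frac{\gamma_M-\alpha_M}b+e_M-\theta_M=\frac{\pi_M}b-X_M-\frac zb,
\]
which has absolute value at most $12s/b$.
\end{proof}

\subsection{The distribution lemma}

\begin{lemma}[distribution]\label{lem:sand}
Let $Y\ge1$ and $0\le a_k\le Y$ be integers, and let $P$ be a set of jobs of scale $i$ that contains at least $a_k$ jobs of class $k$ for each $k$. Let there be $d\ge1$ recipients with demands $D_1,\dots,D_d$ that are multiples of $u$. Suppose that
\[
\text{\emph{(D1)} }\sum_ka_k\ge\frac{rY}{16},\quad\text{\emph{(D2)} }\sum_ka_k\ge gd,\quad\text{\emph{(D3)} }g\lambda\le D_M\le2,\quad\text{\emph{(D4)} }\sum_MD_M\ge\mathrm{vol}(P).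
\]
Then in time $O(|P|)+\mathrm{poly}(q)$ one can distribute $P$ among the recipients so that each recipient $M$ receives at least one job and volume at most $D_M+3\omega$.
\end{lemma}

Condition (D1) says that the $a_k$ are spread out: after any half of these jobs is removed, at least $\delta N$ classes survive. It excludes Example~\ref{ex:rigid}. Condition (D2) says that half of them suffice to build all adjusters.

\begin{proof}
\emph{Step 1: demands and batches.} By (D2), $\mathrm{vol}(P)\ge\lambda\sum_ka_k\ge d\cdot g\lambda$. Go through the recipients and lower each $D_M$ by the minimum of $D_M-g\lambda$ and the excess of the current total demand over $\mathrm{vol}(P)$. This gives multiples $D'_M\in[g\lambda,D_M]$ of $u$ with $\sum_MD'_M=\mathrm{vol}(P)$. Lemma~\ref{lem:match} needs at least $b_0$ recipients, so we replace each recipient by $b_0$ \emph{virtual recipients} of demand $\hat D=D'_M/b_0\ge6Jh^2\lambda$; there are $\hat d=b_0d$ of them. Conversely, the number of different adjusters grows with the number of recipients matched at once, and it has to stay below $\mathrm{poly}(q)$. So if $\hat d<2q^3$ the virtual recipients form one \emph{batch},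 and otherwise we partition them into batches of size $q^3$, except one of size in $[q^3,2q^3)$. Every batch size $b$ satisfies $2^{18}\le b<2q^3$, and at most two sizes occur.

\emph{Step 2: the design.} For a batch of size $b$ let $s=\lceil\sqrt b\,\rceil$, $\nu=\lfloor b/2\rfloor$, $\rho_1=32\lambda$ and $\rho_{j+1}=96\frac sb\rho_j$. Since $\sqrt b\ge512$,
\begin{equation}\label{eq:rho}
\frac{\rho_{j+1}}{\rho_j}\le\frac{96(\sqrt b+1)}b\le\frac{97}{\sqrt b}\le\frac12 .
\end{equation}
For each \emph{level} $j=1,\dots,J$ the batch needs three groups of $b$ adjusters, with the \emph{offsets}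
\[
\rho_j\Bigl(1-\frac\alpha b\Bigr)\ \ (0\le\alpha<b),\qquad\rho_j\frac\gamma b\ \ (0\le\gamma<b),\qquad\rho_j\ (\nu\text{ times})\ \text{ and }\ 0\ (b-\nu\text{ times}).
\]
All offsets lie in $[0,32\lambda]$. An adjuster with \emph{base} $\bar B$ is a set of $h$ jobs whose volume is within $\eta$ of $\bar B$ plus its offset. We need $3J\hat d$ adjusters in all, with one common base. Describe the place of an adjuster in the design by a \emph{label}: batch size, level, group and offset. There are at most $2J(4q^3+2)=\mathrm{poly}(q)$ labels, each required with a known multiplicity.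

\emph{Step 3: building the adjusters.} Reserve $a_k$ jobs of each class $k$. As classes run out, the interval of Lemma~\ref{lem:hit} may move, so we cannot fix the base in advance. Instead we keep a list of adjusters for each of the at most $h$ bases $32\lambda l$, $0\le l<h/16$, and repeat the following until some list contains every label with its full multiplicity. Let $S$ be the set of classes that still have reserved jobs, and let $[t_-,t_+]$ be its interval. For $l=\lceil t_-/(32\lambda)\rceil$ we have $[32\lambda l,32\lambda(l+1)]\subseteq[t_-,t_+]\subseteq[0,2h\lambda]$, so $l<h/16$. Take a label that is not complete in list $l$, compute $h$ classes for the target $32\lambda l+\text{offset}$, and form adjusters from reserved jobs of these classes until the label is complete in list $l$ or one of the classes has no reserved job left.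

No list ever holds more than $3J\hat d$ adjusters, so at most $h\cdot3J\hat d\cdot h=gd/2\le\frac12\sum_ka_k$ jobs are used. Hence at least $\frac12\sum_ka_k\ge rY/32$ reserved jobs remain at all times, at most $Y$ per class, so $|S|\ge r/32=\delta N$ and Lemma~\ref{lem:hit} applies. Each repetition completes a label in a list or exhausts a class, so there are $\mathrm{poly}(q)$ repetitions. Keep the complete list, call its base $\bar B$, and give each batch its adjusters. All other jobs of $P$, including those in the other lists, form the \emph{bulk}.

\emph{Step 4: the bulk.} For a batch of size $b$ let $\Theta$ be the volume of its adjusters divided by $b$; it is computed for each batch separately, and $\Theta\le3J\cdot h\cdot2\lambda\le\hat D_M$. For a virtual recipient $M$ of the batch put $\beta_M=\hat D_M-\Theta\ge0$. The sum of all $\beta_M$ is $\mathrm{vol}(P)$ minus the volume of all kept adjusters, which is the volume of the bulk. Lay the bulk jobs end to end on a segment, divide the segment, batch after batch, into consecutive half-open intervals of lengths $\beta_M$, and give each job to the recipient whose interval contains its left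 end. For a point $p$ of the segment let $\psi(p)\in[0,2\lambda)$ be the distance from $p$ to the first job boundary at or after $p$. The jobs that begin in $[p,p+\beta_M)$ cover the segment from $p+\psi(p)$ to $p+\beta_M+\psi(p+\beta_M)$, so their volume $\mathrm{bulk}_M$ satisfies $\mathrm{bulk}_M-\beta_M=\psi(p+\beta_M)-\psi(p)\in(-2\lambda,2\lambda)$. Over a batch the sum $\xi=\sum_M(\mathrm{bulk}_M-\beta_M)$ telescopes, so $|\xi|<2\lambda$. If there is only one batch then $\xi=0$, since $\psi$ vanishes at both ends of the segment; otherwise $b\ge q^3$. In both cases $|\xi|/b\le2\lambda/q^3$. Define the residuals $R^{(1)}_M=\beta_M-\mathrm{bulk}_M+\xi/b$. In each batch they have sum $0$, and $|R^{(1)}_M|\le4\lambda=\rho_1/8$.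

\emph{Step 5: the levels.} Fix a batch. Suppose that $\sum_MR^{(j)}_M=0$ and $|R^{(j)}_M|\le\rho_j/8$. The numbers $\theta_M=R^{(j)}_M/\rho_j+\nu/b$ lie in $[\frac38-\frac1{2b},\frac58]\subseteq[\frac14,\frac34]$ and have sum $\nu$. Apply Lemma~\ref{lem:match} and give $M$ the level-$j$ adjusters with offsets $\rho_j(1-\alpha_M/b)$, $\rho_j\gamma_M/b$ and $\rho_je_M$; every level-$j$ adjuster of the batch is used exactly once. Put
\[
\kappa^{(j)}_M=\rho_j\Bigl(\frac{\gamma_M-\alpha_M}b+e_M-\frac\nu b\Bigr),\qquad R^{(j+1)}_M=R^{(j)}_M-\kappa^{(j)}_M=-\rho_j\Bigl(\frac{\gamma_M-\alpha_M}b+e_M-\theta_M\Bigr).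
\]
Then $\sum_M\kappa^{(j)}_M=0$, so $\sum_MR^{(j+1)}_M=0$, and $|R^{(j+1)}_M|\le12\frac sb\rho_j=\rho_{j+1}/8$.

\emph{Step 6: the error.} The sum of base plus offset over the $3J$ adjusters of $M$ is $c^*+\sum_j\kappa^{(j)}_M$, where $c^*=3J\bar B+\sum_j\rho_j(1+\nu/b)$, and their true volume differs from this by at most $3J\eta$. Averaging over the batch gives $|\Theta-c^*|\le3J\eta$. Since $\sum_j\kappa^{(j)}_M=R_M^{(1)}-R_M^{(J+1)}$, the volume received by $M$ is, up to an error of at most $6J\eta$,
\[
\mathrm{bulk}_M+\Theta+R^{(1)}_M-R^{(J+1)}_M=\hat D_M+\frac\xi b-R^{(J+1)}_M .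
\]
So a real recipient exceeds $D'_M\le D_M$ by at most $6b_0J\eta+2b_0\lambda/q^3+b_0\rho_{J+1}/8$, with the largest $\rho_{J+1}$ among the batches. The first term is at most $\omega$ by (P3). The second is $2^{19}/(Lq^3)\le1/(qx)=\omega$, as $x\le L$ and $q^2\ge2^{19}$. For the third term there are three cases.

If $L>\sqrt q$, then $J=3\log q$ and \eqref{eq:rho} gives $\rho_{J+1}\le32\lambda/q^3$, so the term is at most $2^{20}/(Lq^3)\le\omega$. If $L\le\sqrt q$, then $J=4$ and \eqref{eq:rho} bounds the term by $4b_097^4/(Lb^2)$, so it suffices to have $Lb^2\ge4b_097^4\,qx$. For $b\ge q^3$ this holds when $q\ge q_0$, as $x\le L$. Otherwise there is a single batch and $b=2^{18}d$. By (D3), (D4), (D1) and $Y\ge1$ we have $2d\ge\sum_MD_M\ge\mathrm{vol}(P)\ge\lambda r/16$, so $b\ge2^{13}r/L\ge q/(x^4L)$. With $L\le q^{1/2}$ and $x\le L^{1/20}\le q^{1/40}$,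
\[
Lb^2\ge\frac{q^2}{x^8L}=qx\cdot\frac q{x^9L}\ge qx\cdot q^{1-9/40-1/2}=qx\cdot q^{11/40}\ge4b_097^4\,qx\qquad(q\ge q_0).
\]

\emph{Time and number lengths.} Sorting $P$ by class and Steps 1, 3 and 4 cost $O(1)$ per job or virtual recipient plus $\mathrm{poly}(q)$. Step 5 costs $O(J)$ per virtual recipient, and each virtual recipient receives at least $3Jh$ jobs; so the total is $O(|P|)+\mathrm{poly}(q)$, and every recipient gets a job. In a batch of size $b$ the numbers $\rho_j$, $\beta_M$, $\xi/b$, $\kappa^{(j)}_M$, $R^{(j)}_M$ are integer multiples of $u/(b_0b^{J+1})$, and the positions on the segment are multiples of $u/(b_0bb')$, where $b,b'$ are the batch sizes, and are less than $n$. As $b,b'<2q^3$ and $J\le3\log q$, all numbers have $O(\log^2q+\log n)$ bits.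
\end{proof}

\section{The structure of a schedule in one scale}\label{sec:structure}

We now show that in the schedule $\mathcal S$ every machine is either harmless at class precision or belongs to a set of machines whose jobs satisfy the hypotheses of Lemma~\ref{lem:sand}. The algorithm will have to guess the numbers $a_k$. Exact values would cost $\log n$ bits per class, so we restrict them to a short list of powers of two below a common cap. A \emph{reserve vector} consists of a power of two $Y$ with $1\le Y\le4n$ and integers $a_0,\dots,a_{N-1}$, each equal to $0$ or to a power of two in $[Y/(16x^3),Y]$, such that $\sum_ka_k\ge rY/16$.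

Let $v_{Mk}$ be the number of jobs of class $k$ on machine $M$ in $\mathcal S$, and $v_k(\mathcal D)=\sum_{M\in\mathcal D}v_{Mk}$ for a set $\mathcal D$ of machines. Loads are at most $1$ and sizes at least $\lambda$, so $\sum_kv_{Mk}\le L$. For a set $\mathcal R$ of classes let
\[
\mathcal H(\mathcal R)=\Bigl\{M:\ \sum_{k\notin\mathcal R}v_{Mk}\ge K\Bigr\}
\]
be the set of machines that are \emph{heavy} outside $\mathcal R$. If $\mathcal R\subseteq\mathcal R'$ then $\mathcal H(\mathcal R')\subseteq\mathcal H(\mathcal R)$.

\begin{lemma}[structure]\label{lem:struct}
There are a set $\mathcal R$ of at most $4rx^2$ classes and a set $\mathcal D$ of machines such that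
\begin{itemize}
\item[(a)] every machine $M\notin\mathcal D$ has fewer than $K$ jobs of classes outside $\mathcal R$;
\item[(b)] every machine $M\in\mathcal D$ has at least $K$ jobs of scale $i$;
\item[(c)] $\mathcal D=\emptyset$, or there is a reserve vector with $a_k\le v_k(\mathcal D)$ for all $k$ and $\sum_ka_k\ge g|\mathcal D|$.
\end{itemize}
\end{lemma}

The natural attempt is to choose $r$ classes that leave as few heavy machines as possible, say $\mu$, and to take these machines as $\mathcal D$. Their jobs may, however, be concentrated on $r$ other classes $\mathcal Z$. By minimality at least $\mu$ machines are heavy outside $\mathcal Z$, and these bring jobs of further classes; so we enlarge $\mathcal D$ greedily. Spread is measured by the capped sum $\sum_k\min(v_k(\mathcal D),X)$, which is large compared with $X$ only if many classes contribute.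

\begin{lemma}[greedy step]\label{lem:greedy}
Let $\mathcal B$ be a set of classes. Among the sets $\mathcal R\supseteq\mathcal B$ with $|\mathcal R\setminus\mathcal B|\le r$ let $\mathcal R$ minimize $\mu=|\mathcal H(\mathcal R)|$, and put $X=2K\mu/r$. Suppose that \emph{(i)} $X\ge16g$, or \emph{(ii)} $X\ge1$ and $v_{Mk}<K/(16g)$ for all $M\in\mathcal H(\mathcal B)$ and $k\notin\mathcal B$. Then there is a set $\mathcal D$ with $\mathcal H(\mathcal R)\subseteq\mathcal D\subseteq\mathcal H(\mathcal B)$ and $\sum_k\min(v_k(\mathcal D),X)\ge\max(rX/2,\,4g|\mathcal D|)$.
\end{lemma}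

\begin{proof}
Let $\Phi(\mathcal D)=\sum_{k\notin\mathcal B}\min(v_k(\mathcal D),X)$. Start with $\mathcal D=\mathcal H(\mathcal R)$ and, as long as adding some machine of $\mathcal H(\mathcal B)\setminus\mathcal D$ increases $\Phi$ by at least $8g$, add it. Let $\mathcal D$ be the final set, $\Phi^*=\Phi(\mathcal D)$, and $\mathcal Z=\{k\notin\mathcal B:v_k(\mathcal D)>X/2\}$.

We claim that $\Phi^*\ge K\mu=rX/2$. If $|\mathcal Z|>r$, the classes of $\mathcal Z$ alone contribute more than $rX/2$. Let $|\mathcal Z|\le r$ and $M\in\mathcal H(\mathcal B)\setminus\mathcal D$. If $M$ were added, a class $k\notin\mathcal B\cup\mathcal Z$ would gain $\min(v_{Mk},X-v_k(\mathcal D))\ge\min(v_{Mk},X/2)$, and no class would lose. Since the procedure stopped,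
\begin{equation}\label{eq:gain}
\sum_{k\notin\mathcal B\cup\mathcal Z}\min(v_{Mk},X/2)<8g .
\end{equation}
In case (i), $8g\le X/2$, so every minimum in \eqref{eq:gain} is less than $X/2$ and equals $v_{Mk}$; thus $\sum_{k\notin\mathcal B\cup\mathcal Z}v_{Mk}<8g\le K$. In case (ii) each term satisfies $v_{Mk}\le\max(1,K/(8g))\min(v_{Mk},X/2)$: this is trivial if $v_{Mk}\le X/2$, and otherwise the minimum is at least $\frac12$ while $v_{Mk}<K/(16g)$. Thus $\sum_{k\notin\mathcal B\cup\mathcal Z}v_{Mk}<\max(8g,K)=K$. In both cases $M\notin\mathcal H(\mathcal B\cup\mathcal Z)$. As $\mathcal H(\mathcal B\cup\mathcal Z)\subseteq\mathcal H(\mathcal B)$, we conclude that $\mathcal H(\mathcal B\cup\mathcal Z)\subseteq\mathcal D$. The set $\mathcal B\cup\mathcal Z$ competes with $\mathcal R$, so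
\[
K\mu\le K|\mathcal H(\mathcal B\cup\mathcal Z)|\le\sum_{k\notin\mathcal B\cup\mathcal Z}v_k(\mathcal D)\le\Phi^*,
\]
the last step because these $v_k(\mathcal D)$ are below the cap. Finally, at most $\Phi^*/(8g)$ machines were added, so $4g|\mathcal D|\le4g\mu+\Phi^*/2\le(4g/K+\frac12)\Phi^*\le\Phi^*$ by (P1).
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:struct}]
Let $\mathcal R_1$ with $|\mathcal R_1|\le r$ minimize $\mu_1=|\mathcal H(\mathcal R_1)|$, and let $X_1=2K\mu_1/r$. If $X_1\ge16g$, apply Lemma~\ref{lem:greedy}(i) with $\mathcal B=\emptyset$ and $\mathcal R=\mathcal R_1$.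

Let $X_1<16g$, that is, $\mu_1<8gr/K$. With so small a cap, \eqref{eq:gain} does not see a machine that has many jobs in a few classes. But there are few heavy machines, so we can make all such classes rigid. Let $\mathcal B$ consist of $\mathcal R_1$ and all classes $k$ with $v_{Mk}\ge K/(16g)$ for some $M\in\mathcal H(\mathcal R_1)$. One machine accounts for at most $16gL/K$ such classes, so $|\mathcal B|\le r+128g^2Lr/K^2\le2r$ by (P1). Let $\mathcal R_2\supseteq\mathcal B$ with $|\mathcal R_2\setminus\mathcal B|\le r$ minimize $\mu_2=|\mathcal H(\mathcal R_2)|$, and let $X_2=2K\mu_2/r$. If $X_2\ge1$, apply Lemma~\ref{lem:greedy}(ii) with $\mathcal R=\mathcal R_2$, $|\mathcal R|\le3r$; its hypothesis holds because $\mathcal H(\mathcal B)\subseteq\mathcal H(\mathcal R_1)$. If $X_2<1$, let $\mathcal R$ consist of $\mathcal R_2$ and all classes that occur on machines of $\mathcal H(\mathcal R_2)$; the latter are at most $\mu_2L<rL/(2K)=rx^2/2$ in number, so $|\mathcal R|\le4rx^2$. A machine in $\mathcal H(\mathcal R)\subseteq\mathcal H(\mathcal R_2)$ would have no job outside $\mathcal R$, so $\mathcal H(\mathcal R)=\emptyset$, and $\mathcal D=\emptyset$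 satisfies (a)--(c).

It remains to treat the two cases in which Lemma~\ref{lem:greedy} was applied, with a cap $X\ge1$. Property (a) holds since $\mathcal H(\mathcal R)\subseteq\mathcal D$, and (b) since $\mathcal D\subseteq\mathcal H(\mathcal B)$. For (c) let $Y$ be the least power of two with $Y\ge X$, so $1\le Y<2X$. Then $\Phi_Y=\sum_k\min(v_k(\mathcal D),Y)\ge\max(rY/4,4g|\mathcal D|)$, and $\Phi_Y\le n$ gives $Y\le4n$. Let $a'_k$ be the largest power of two not exceeding the integer $\min(v_k(\mathcal D),Y)$, or $0$ if $v_k(\mathcal D)=0$; then $\sum_ka'_k\ge\Phi_Y/2\ge rY/8$. Put $a_k=a'_k$ if $a'_k\ge Y/(16x^3)$ and $a_k=0$ otherwise. The loss is at most $NY/(16x^3)=rY/16\le\frac12\sum_ka'_k$. Hence $\sum_ka_k\ge\Phi_Y/4\ge\max(rY/16,g|\mathcal D|)$.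
\end{proof}

\section{The relaxed integer program}\label{sec:ip}

In each scale $i\ge i_0$ a machine will either have \emph{slots}, exact for rigid types and approximate for the other classes, or a volume demand that is served from a common \emph{pool} of jobs of that scale. One difficulty remains. The volume of the pool has to be known exactly, but for non-rigid classes we cannot afford a row per type. An exchange removes the problem: let the pool take the \emph{smallest} jobs of each non-rigid class. The slots then get the larger ones, at a cost below $W$ per slot that we pay anyway, and the pool's share of class $k$ is described by a threshold type $\varphi_k$, which is guessed, and one variable $y_k$, the number of jobs of type $\varphi_k$ in the pool.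

\subsection{Definition}

A \emph{guess} specifies, for each scale $i$ with $i_0\le i\le I$, a set $\mathcal R_i$ of at most $4r_ix_i^2$ \emph{rigid classes} and whether the scale is \emph{pooled}; for a pooled scale it also specifies a reserve vector $(Y,(a_k))$ and, for every non-rigid class $k$, a type $\varphi_k$ of class $k$. For a pooled scale put $\Delta_i=\lfloor\sum_ka_k/g_i\rfloor$. The \emph{rigid types} are all types of scales $i<i_0$ and the types in rigid classes; scales $i<i_0$ are not pooled. For a non-rigid class $k$ let $n_k$ be its number of jobs, and, in a pooled scale, let $n_k^<$ and $\mathrm{vol}_k^<$ be the number and the volume of the jobs of class $k$ whose type is smaller than $\varphi_k$.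

Let $T\in[\frac12,1]$ be a multiple of $1/q$. A \emph{configuration} consists of nonnegative integers $C_\tau$ (slots for rigid types $\tau$), $C_k$ (slots for non-rigid classes $k$), $\sigma_i\in\{0,1\}$ and $\zeta_i$ (for pooled scales $i$), and $\zeta_0$, such that
\begin{itemize}
\item in each scale $i\ge i_0$ the $C_k$ of the non-rigid classes add up to less than $K_i$;
\item if $\sigma_i=0$ then $\zeta_i=0$; if $\sigma_i=1$ then there is no slot of scale $i$ and $\zeta_i\omega_i\ge g_i\lambda_i$;
\item the \emph{nominal load} $\sum_\tau C_\tau p_\tau+\sum_kC_kP_k+\sum_i\zeta_i\omega_i+\zeta_0/q$ is at most $T+41/q\le2$.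
\end{itemize}
The program $\mathrm{IP}(T,\text{guess})$ asks for a multiset of configurations, over which $\sum_M$ denotes summation, and for nonnegative integers $y_\tau$ (rigid types of pooled scales) and $y_k$ (non-rigid classes of pooled scales) that satisfy the following rows. In a scale that is not pooled, read $y=0$ and $n_k^<=0$ in (R1) and (R2); rows (R3)--(R6) exist only for pooled scales $i$, and the sums in (R5) extend over the non-rigid classes and rigid types of scale $i$.
\begin{center}
\begin{tabular}{llll}
 & row & for & weight\\
\hline
(R1) & $\sum_MC_\tau+y_\tau=n_\tau$ & rigid types $\tau$ & $\lambda_i$\\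
(R2) & $\sum_MC_k+y_k=n_k-n_k^<$ & non-rigid classes $k$ & $\lambda_i$\\
(R3) & $y_k\le n_{\varphi_k}$ & non-rigid classes $k$ & $\lambda_i$\\
(R4) & $y_k\ge a_k-n_k^<$ & non-rigid classes $k$ & $\lambda_i$\\
 & $\sum_{\tau\in k}y_\tau\ge a_k$ & rigid classes $k$ & $\lambda_i$\\
(R5) & $\frac1{u_i}\bigl(\sum_M\zeta_i\omega_i-\sum_kp_{\varphi_k}y_k-\sum_\tau p_\tau y_\tau\bigr)\ge\frac1{u_i}\sum_k\mathrm{vol}^<_k$ & & $u_i$\\
(R6) & $\sum_M\sigma_i\le\Delta_i$ & & $\lambda_i$\\
(R7) & $\sum_M\zeta_0\ge\lceil qV_0\rceil$ & & $1/q$\\
(R8) & number of configurations $=m$ & & $1$
\end{tabular}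
\end{center}
Here $\lambda_i=2^{-i}$ for all scales. Row (R5) has integer coefficients, since $\omega_i/u_i=L_i/x_i$ and sizes of scale $i$ are multiples of $u_i$. Each inequality is made an equation by a nonnegative integer slack variable with coefficient $\pm1$. The \emph{columns} of the program are the vectors by which one configuration, one unit of a variable $y$, or one unit of a slack contributes to the left sides, together with the zero vector. With $\mathbf b$ the vector of right sides, solutions correspond to representations of $\mathbf b$ as a sum of columns; by (R8) exactly $m$ of the summands are configurations.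

\subsection{The schedule $\mathcal S$ gives a solution}

\begin{lemma}\label{lem:complete}
For $T=T^*$ and some guess, $\mathbf b$ is a sum of at most $10nq^3$ columns.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:struct} in each scale $i\ge i_0$, obtaining $\mathcal R_i$ and $\mathcal D_i$. Scale $i$ is pooled if $\mathcal D_i\ne\emptyset$, with the reserve vector from (c). A machine $M\in\mathcal D_i$ gets $\sigma_i=1$ and $\zeta_i=\lceil D/\omega_i\rceil$, where $D$ is the volume of its jobs of scale $i$; by (b) and (P1), $D\ge K_i\lambda_i\ge g_i\lambda_i$. Every other non-tiny job gets a slot on its machine, for its type if that is rigid and for its class otherwise; by (a) there are fewer than $K_i$ non-rigid slots of scale $i$ per machine. Let $\zeta_0$ be $q$ times the tiny volume on $M$, rounded up. As $P_k$ is a lower bound for the sizes in class $k$, the nominal load is at most $T^*+\sum_i\omega_i+1/q\le T^*+41/q$. Rows (R7) and (R8) hold, and so do (R1) and (R2) in scales that are not pooled.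

Consider a pooled scale $i$ and let $V_k=v_k(\mathcal D_i)\ge a_k$. For a rigid type $\tau$ let $y_\tau$ be the number of jobs of type $\tau$ on $\mathcal D_i$; this gives (R1), and (R4) for rigid $k$ since $\sum_{\tau\in k}y_\tau=V_k$. For non-rigid $k$ let $\varphi_k$ be the type of the $V_k$-th smallest job of class $k$ (the smallest type of the class if $V_k=0$), and $y_k=V_k-n_k^<$. Then $0\le y_k\le n_{\varphi_k}$, which is (R3); (R2) holds as $\sum_MC_k=n_k-V_k$, and (R4) as $V_k\ge a_k$. The number $\mathrm{vol}^<_k+p_{\varphi_k}y_k$ is the volume of the $V_k$ smallest jobs of class $k$, hence at most the volume of the class-$k$ jobs on $\mathcal D_i$; summing over the classes and using $\zeta_i\omega_i\ge D$ gives (R5). Row (R6) holds as $\sum_ka_k\ge g_i|\mathcal D_i|$.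

We count columns. There are $m<n$ configurations. In a pooled scale the $y$'s add up to $\sum_kV_k\le n$, the slacks of (R3) to at most $\sum_kn_{\varphi_k}\le n$, those of (R4) to $\sum_k(V_k-a_k)\le n$; the slack of (R6) is at most $\Delta_i\le\sum_ka_k\le n$, and that of (R5) at most $\sum_M\zeta_i\omega_i/u_i\le2mqL_i\le2nq^2$. The slack of (R7) is at most $\sum_M\zeta_0\le2nq$. The total is at most $n+(4n+2nq^2)\log q+2nq\le10nq^3$.
\end{proof}

\subsection{Solving all programs}

\begin{lemma}\label{lem:solve}
In total time $2^{O(q)}+O(n)$ one can find a multiple $T\le T^*$ of $1/q$ in $[\frac12,1]$, a guess, and a solution of $\mathrm{IP}(T,\text{guess})$, given as a list of $2^{O(q)}$ distinct columns with multiplicities.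
\end{lemma}

\begin{proof}
Let $E$ be the least integer with $2^E\ge10nq^3$; as $q<n$, $E=O(\log n)$. We run Lemma~\ref{lem:dp} for all $T$ and all guesses and keep the smallest $T$ that is accepted for some guess; by Lemma~\ref{lem:complete}, $T\le T^*$.

\emph{Norms.} For a configuration, the entries in rows (R1), (R2), (R5), (R7) have weighted sum $\sum C_\tau\lambda_i+\sum C_k\lambda_i+\sum\zeta_i\omega_i+\zeta_0/q$, at most the nominal load and so at most $2$; rows (R6) add at most $\sum_i\lambda_i\le1$ and (R8) adds $1$. The column of $y_k$ has norm $3\lambda_i+p_{\varphi_k}<5\lambda_i\le1$, that of $y_\tau$ has norm $2\lambda_i+p_\tau<4\lambda_i\le 1$, and a slack column has norm at most $1$. So all norms are at most $4$.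

\emph{Membership.} A point is a column if it equals one of the $\mathrm{poly}(q)$ columns of $y$'s and slacks or zero, or if it has entry $1$ in (R8), entries $0$ in (R3) and (R4), and the numbers $C_\tau,C_k,\sigma_i,\zeta_0$ read off from (R1), (R2), (R6), (R7) and $\zeta_i=(\text{entry in (R5)})\cdot x_i/L_i$ form a configuration. This takes time $\mathrm{poly}(q)$.

\emph{States.} A row of weight $\lambda_i$ costs $\log(100\cdot2^i+1)\le i+7$ bits. The scales $i<i_0$ have $q$ rows each and cost $O(q)$ bits. A scale $i\ge i_0$ has at most $4r_ix_i^2\cdot x_i=4q/x_i$ rows (R1) and at most $3N_i=3q/x_i$ rows (R2)--(R4). Since $\sum_i(i+7)/x_i\le\sum_{j\ge0}20(20j+26)2^{-j}<\infty$, these cost $O(q)$ bits. The $O(\log q)$ rows (R5)--(R8) have weights at least $q^{-2}$ and cost $O(\log^2q)$ bits. Hence $Q=2^{O(q)}$, and one program is treated in time $2^{O(q)}\log n$, including the computation of $\mathbf b$ from the numbers $n_\tau$.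

\emph{Guesses.} In scale $i$ there are at most $2^{N}$ choices for $\mathcal R_i$, two for being pooled, $\log n+3$ for $Y$, $(6+3\log x)^N$ for $(a_k)$, as each $a_k$ is $0$ or one of $5+3\log x$ powers of two, and $x^N$ for $(\varphi_k)$. Since $N=q/x$ and $\sum_i(1+\log x_i)/x_i<\infty$, the product over all scales is $2^{O(q)}\ell^{\log q}$ with $\ell=\log n+3$.

\emph{Total.} There are at most $q$ values of $T$, so the time is at most $2^{cq}\ell^{c\log q}$ for an absolute constant $c$. If $\log\ell\cdot\log q\le q$, this is at most $2^{2cq}$. Otherwise $q<\log\ell\cdot\log q\le\log\ell\cdot\sqrt q$, so $\log q\le\sqrt q<\log\ell$, and the time is at most $2^{2c(\log\ell)^2}=2^{2c(\log(\log n+3))^2}=O(n)$.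
\end{proof}

\section{From a solution to a schedule}\label{sec:proof}

\begin{lemma}\label{lem:sound}
From a solution of $\mathrm{IP}(T,\text{guess})$ as in Lemma~\ref{lem:solve} one can compute, in time $2^{O(q)}+O(n)$, a schedule in which every load, in rounded sizes, is at most $T+162/q$.
\end{lemma}

\begin{proof}
Assign the $m$ configurations to the machines.

\emph{Pools and slots.} For a pooled scale $i$ let the pool $P$ consist of $y_\tau$ jobs of each rigid type $\tau$ and, for each non-rigid class $k$, of the $n_k^<$ jobs of type smaller than $\varphi_k$ and $y_k$ jobs of type $\varphi_k$. These exist by (R1) and (R3). By (R1) and (R2), the non-tiny jobs outside the pools are exactly as many as the slots, type by type and class by class; fill the slots arbitrarily. The recipients of the pool are the $d$ machines with $\sigma_i=1$, with demands $D_M=\zeta_i\omega_i$, which are multiples of $u_i$ in $[g_i\lambda_i,2]$; this is (D3). Machines with $\sigma_i=0$ have $\zeta_i=0$, so (R5) gives (D4). By (R4) the pool contains at least $a_k$ jobs of class $k$, and (D1) is part of the definition of a reserve vector. In particular $\mathrm{vol}(P)>0$,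 so $d\ge1$ by (D4). By (R6), $d\le\Delta_i$, which is (D2). Apply Lemma~\ref{lem:sand}.

\emph{Tiny jobs.} Fill the machines one after another with tiny jobs, passing to the next machine as soon as the tiny volume on the current one is at least $\zeta_0/q$; machines with $\zeta_0=0$ get none. If a job were left over, then $V_0>\sum_M\zeta_0/q$, contrary to (R7). Each machine gets tiny volume at most $(\zeta_0+1)/q$.

\emph{Loads.} Compare the load with the nominal load. Rigid slots are exact. In a scale $i\ge i_0$, a machine that is not a recipient has fewer than $K_i$ non-rigid slots, each filled by a job of size less than $P_k+W_i$, and gains at most $K_iW_i=\omega_i$; a recipient has no slot of that scale and gains at most $3\omega_i$. So the load is at most $T+41/q+3\cdot40/q+1/q=T+162/q$.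

\emph{Time.} Convert each of the $2^{O(q)}$ distinct configurations once into a list of its nonzero entries. Then a machine costs $O(1)$ plus $O(1)$ per slot and per scale with $\sigma_i=1$. Slots are filled by distinct jobs, and for each scale with $\sigma_i=1$ the machine receives a job from the pool; with $m<n$ the total is $O(n)$. The at most $\log q$ applications of Lemma~\ref{lem:sand} concern disjoint pools and cost $O(n)+\mathrm{poly}(q)$, and the tiny jobs cost $O(n)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Round as in Section~\ref{sec:round}, then apply Lemmas~\ref{lem:solve} and~\ref{lem:sound}. In rounded sizes all loads are at most $T^*+162/q\le\mathrm{OPT}+163/q$. Returning to the true sizes multiplies a load by at most $1+1/q$. As $\mathrm{OPT}\ge\frac12$, the makespan is at most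
\[
\Bigl(1+\frac1q\Bigr)\Bigl(1+\frac{326}q\Bigr)\mathrm{OPT}\le\Bigl(1+\frac{653}q\Bigr)\mathrm{OPT}\le\Bigl(1+\frac{700}q\Bigr)\mathrm{OPT}.
\]
The number of operations is $O(n+q\log q)+2^{O(q)}+O(n)$. It remains to check the lengths of the integers involved. Computing $\Lambda$, rounding, computing $\lceil qV_0\rceil$ and placing the tiny jobs involve sums of processing times multiplied by $m$, $q$ and powers of two up to $q$; their lengths exceed that of the largest $p_j$ by $O(\log n)$ bits. All other steps work with rounded data: the points handled by the dynamic program have entries, and the multiplicities have values, of $O(\log n)$ bits, Lemma~\ref{lem:sand} uses $O(\log^2q+\log n)$ bits, and memory addresses have $O(q+\log n)$ bits. Since $q<n$, all these lengths are polynomial in the length of the input.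
\end{proof}

Together with the reduction in Section~\ref{sec:round}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Alon} Alon et al., 1998.

\bibitem{CJZ} Chen, Jansen and Zhang, 2013.

\bibitem{HS87} Hochbaum and Shmoys, 1987.

\bibitem{HS96} Hochbaum and Shmoys, 1996.

\bibitem{Jansen} Jansen, 2010.

\bibitem{JKV} Jansen, Klein and Verschae, 2016.

\bibitem{Kneser} Kneser, Math. Z. 58 (1953).

\bibitem{Leung} Leung, 1997.

\bibitem{Slides} \emph{New Algorithmic Results for Scheduling and Bin Packing}, \texttt{http://www.inf.u-szeged.hu/bpseminar/KlausJansenPresentation.pdf}.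

\end{thebibliography}
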